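\title{Camina pairs and consecutive terms of the lower central series of a finite $p$-group}

\begin{abstract}
Let $G$ be a finite $p$-group with lower central series $G=G_1\ge G_2\ge\cdots$. We consider the conjecture that $(G,G_{i+1})$ is a Camina pair whenever $(G,G_i)$ is a Camina pair and $G_{i+1}\ne1$. We show that it is false: for every prime $p\ge5$ there is a counterexample of order $p^{13}$ and class $4$ with $i=3$, and there are counterexamples of class $i+1$ for every odd $i\ge3$ and every prime $p\ge i+2$. We also show that the conjecture holds for $i=2$, and for groups of class $i+1$ with $|G_i:G_{i+1}|\le p^2$; for odd $i\ge3$ this bound is best possible. The counterexamples come from nilpotent Lie algebras built from the fields $\mathbb F_p\subset\mathbb F_{p^2}\subset\mathbb F_{p^4}$.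
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group and $N$ a normal subgroup with $1<N<G$. The pair $(G,N)$ is a \emph{Camina pair} if every $g\in G\setminus N$ is conjugate in $G$ to every element of the coset $gN$. The conjugacy class of $g$ always maps onto the class of $gN$ in $G/N$, and the definition asks that outside $N$ the class of $g$ be the full preimage of the class of $gN$. Counting elements turns this into the equivalent condition $|C_G(g)|=|C_{G/N}(gN)|$ for all $g\in G\setminus N$. We write $[g,y]=g^{-1}y^{-1}gy$, so that $y^{-1}gy=g[g,y]$. Then $(G,N)$ is a Camina pair if and only if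
\[
N\subseteq\{[g,y]:y\in G\}\qquad\text{for every } g\in G\setminus N .
\]

Throughout, $G$ is a finite $p$-group, $G_1=G$ and $G_j=[G_{j-1},G]$ are the terms of its lower central series, and $Z_j(G)$ are the terms of its upper central series.

The basic example is the group $G$ of upper unitriangular $3\times3$ matrices over a finite field $K$ of characteristic $p$. If $g$ and $y$ have entries $(a,b)$ and $(a',b')$ just above the diagonal, then $[g,y]$ is the central matrix with corner entry $ab'-a'b$. For $(a,b)\ne(0,0)$ this entry takes every value in $K$, because a nonzero element of a field can be inverted. So $(G,G_2)$ is a Camina pair. Multiplication in a finite field will play the same role in all constructions below.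

By results of Macdonald, if $(G,N)$ is a Camina pair and $G$ is a $p$-group of class $c$, then $|G:N|$ is an even power of $p$, and $N=G_r=Z_{c-r+1}(G)$ for some $r$. So the only candidates for $N$ are the terms $G_r$, and it is natural to ask how the indices $r$ that occur are distributed. The following conjecture is posed in \cite{SY}.

\begin{quote}
\textbf{Conjecture.} Let $G$ be a finite $p$-group. If $(G,G_i)$ is a Camina pair and $G_{i+1}\ne1$, then $(G,G_{i+1})$ is a Camina pair.
\end{quote}

Most of the conclusion comes for free. An element $g\notin G_i$ is conjugate to all of $gG_i$, hence to all of $gG_{i+1}$, so only the elements of $G_i\setminus G_{i+1}$ are in question. In terms of central series, one always has $G_j\le Z_{c-j+1}(G)$, the hypothesis forces equality at $j=i$, and the conjecture, applied repeatedly, predicts equality for all $j$ with $i\le j\le c$: once the two series have met, they stay together. The simplest way for the prediction to fail is a central element $g\in G_i\setminus G_{i+1}$, since such an element is conjugate only to itself. Our counterexamples are of this kind.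

\begin{theorem}\label{thm:class4}
For every prime $p\ge5$ there is a group $G$ of order $p^{13}$ and class $4$ such that $(G,G_3)$ is a Camina pair, $|G_4|=p$, and $(G,G_4)$ is not a Camina pair.
\end{theorem}

\begin{theorem}\label{thm:odd}
For every odd $i\ge3$ and every prime $p\ge i+2$ there is a $p$-group $G$ of class $i+1$ such that $(G,G_i)$ is a Camina pair, $|G_{i+1}|=p$, and $(G,G_{i+1})$ is not a Camina pair. One can take $|G_i:G_{i+1}|=p^3$.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $G$ be a finite $p$-group.
\begin{enumerate}
\item[(a)] If $(G,G_i)$ is a Camina pair, $G$ has class exactly $i+1$, and $|G_i:G_{i+1}|\le p^2$, then $(G,G_{i+1})$ is a Camina pair.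
\item[(b)] If $(G,G_2)$ is a Camina pair and $G_3\ne1$, then $(G,G_3)$ is a Camina pair.
\end{enumerate}
\end{theorem}

Thus the conjecture is false in general. It holds for $i=2$ and fails for every odd $i\ge3$, and by Theorem~\ref{thm:odd} the bound $p^2$ in Theorem~\ref{thm:positive}(a) is best possible for every odd $i\ge3$. We make no claim about even $i\ge4$, or about primes outside the stated ranges.

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:positive}, because its proof shows what a counterexample has to overcome: a parity condition on the index of the centralizer of $G_i$. Section~\ref{sec:lie} translates the Camina property into the nondegeneracy of certain alternating forms on a Lie algebra. Section~\ref{sec:class4} constructs the example of class $4$, in which the main idea is already visible. A natural construction that is linear over a field $k$ violates the parity condition over $k$ and leaves a radical of $k$-dimension one. If $k=\mathbb F_{p^2}$, this radical can be removed by one extra term that is bilinear over $\mathbb F_p$ only. Section~\ref{sec:odd} extends the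 construction to all odd $i$.

\section{Groups of class $i+1$: central elements and parity}\label{sec:positive}

We use the identities $[x,yz]=[x,z][x,y]^z$ and $[xy,z]=[x,z]^y[y,z]$. They show that commutation is multiplicative in a variable as soon as the commutators involved are central. We also use the inclusion $[G_a,G_b]\le G_{a+b}$.

\begin{lemma}\label{lem:basic}
Let $(G,N)$ be a Camina pair.
\begin{enumerate}
\item[(a)] If $R$ is a normal subgroup of $G$ with $R<N$, then $(G/R,N/R)$ is a Camina pair.
\item[(b)] Every irreducible character $\chi$ of $G$ with $N\not\le\ker\chi$ vanishes on $G\setminus N$.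
\item[(c)] If $N$ is abelian and $\lambda\ne1$ is a linear character of $N$ with exactly $\tau$ conjugates under $G$, then $|G:N|=e^2\tau$ for some positive integer $e$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Conjugate elements of $G$ have conjugate images in $G/R$.

(b) Let $\rho$ be a representation affording $\chi$ and put $E=\sum_{n\in N}\rho(n)$. The image of $E$ consists of vectors fixed by $N$. These vectors form a $G$-invariant subspace, which is proper since $N\not\le\ker\chi$, hence zero. So $E=0$. For $g\notin N$ the character $\chi$ is constant on $gN$, and therefore $|N|\chi(g)=\sum_{n\in N}\chi(gn)=\operatorname{tr}(\rho(g)E)=0$.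

(c) Let $\chi$ be an irreducible character of $G$ whose restriction to $N$ contains $\lambda$. By Clifford's theorem $\chi_N=e(\lambda_1+\dots+\lambda_\tau)$, where $\lambda_1,\dots,\lambda_\tau$ are the distinct conjugates of $\lambda$. As $\lambda\ne1$, part (b) applies and gives $|G|=\sum_{g\in G}|\chi(g)|^2=\sum_{g\in N}|\chi(g)|^2=|N|e^2\tau$.
\end{proof}

The next lemma says that in class $i+1$ a central element of $G_i\setminus G_{i+1}$ is, after passing to a quotient, the only possible obstruction to the conjecture.

\begin{lemma}\label{lem:reduction}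
Let $G$ be a $p$-group of class $i+1$ such that $(G,G_i)$ is a Camina pair and $(G,G_{i+1})$ is not. Then $G$ has a quotient with the same three properties and the same index $|G_i:G_{i+1}|$ in which, writing again $G$ for the quotient and $N=G_i$, $M=G_{i+1}$,
\begin{equation}\label{eq:reduced}
|M|=p\qquad\text{and}\qquad M<N\cap Z(G).
\end{equation}
In such a group $N$ is abelian, and
\begin{equation}\label{eq:tau}
\tau:=|G:C_G(N)|=|N:N\cap Z(G)|\qquad\text{satisfies}\qquad 1<\tau\le |N:M|/p .
\end{equation}
\end{lemma}

\begin{proof}
Since $N<G$ we have $i\ge2$, so $[N,N]\le G_{2i}\le G_{i+2}=1$ and $N$ is abelian. The subgroup $M=[N,G]$ is central and nontrivial. Elements outside $N$ are conjugate to all elements of their $M$-cosets, so some $g\in N\setminus M$ is not conjugate to all of $gM$. The map $y\mapsto[g,y]$ takes values in the central subgroup $M$, so it is a homomorphism, and its image $[g,G]$ is a proper subgroup of $M$. Let $R$ be a maximal subgroup of $M$ containing $[g,G]$. It is central, hence normal. In $G/R$ the terms $(G/R)_i=N/R$ and $(G/R)_{i+1}=M/R$ have the same index as before,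 $|M/R|=p$, the class is still $i+1$, and $(G/R,N/R)$ is a Camina pair by Lemma~\ref{lem:basic}(a). The element $gR$ is central and lies outside $M/R$. This gives \eqref{eq:reduced} and shows that $(G/R,M/R)$ is not a Camina pair.

Now assume \eqref{eq:reduced}. Commutation $G\times N\to M$ is multiplicative in both variables and induces a pairing
\[
G/C_G(N)\times N/(N\cap Z(G))\to M
\]
with trivial left and right kernels. Each factor therefore embeds in the group of homomorphisms from the other factor to $M\cong C_p$. A finite group $H$ has at most $|H|$ homomorphisms to $C_p$, so the two factors have the same order $\tau$. We have $\tau>1$ because $[N,G]=M\ne1$, and $\tau\le|N:M|/p$ because $N\cap Z(G)$ properly contains $M$.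
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Suppose that $(G,G_{i+1})$ is not a Camina pair and pass to the quotient of Lemma~\ref{lem:reduction}. We compute $|G:N|$ in two ways from Lemma~\ref{lem:basic}(c).

Let $\lambda_0\ne1$ be a linear character of $N$ that is trivial on $M$; it exists since $M<N$. From $y^{-1}ny=n[n,y]$ with $[n,y]\in M$ we see that $\lambda_0$ is $G$-invariant. Hence $|G:N|$ is a square, as Macdonald's theorem also gives.

Let $\lambda$ be a linear character of the abelian group $N$ that is nontrivial on $M$. An element $y$ fixes $\lambda$ if and only if $\lambda([n,y])=1$ for all $n\in N$. As $|M|=p$, the restriction $\lambda|_M$ is faithful, so the stabilizer of $\lambda$ is $C_G(N)$ and $\lambda$ has $\tau$ conjugates. Hence $|G:N|=e^2\tau$.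

It follows that the $p$-power $\tau$ is an even power of $p$. But $|N:M|\le p^2$ and \eqref{eq:tau} give $1<\tau\le p$, a contradiction.
\end{proof}

The bound on $|N:M|$ entered only in the last line. Without it the proof shows that a counterexample satisfying \eqref{eq:reduced} has $\tau\ge p^2$ and $|N:M|\ge p^3$. The groups constructed below have $\tau=p^2$.

For $i=2$ parity is replaced by a comparison of sizes. The section $G_2/G_3$ is small compared with $G/G_2$, while $\tau$ turns out to be large. We need three standard facts. The \emph{three subgroups lemma}: if $[A,B,C]=[B,C,A]=1$ for subgroups $A,B,C$ of a group, then $[C,A,B]=1$. The \emph{Pfaffian} of an alternating $2n\times2n$ matrix is a homogeneous polynomial of degree $n$ in its entries whose square is the determinant. The \emph{Chevalley--Warning theorem}: if $f\in\mathbb F_p[t_1,\dots,t_v]$ has degree less than $v$, then the number of zeros of $f$ in $\mathbb F_p^v$ is divisible by $p$; in particular, a homogeneous $f$ of degree $n$ with $1\le n<v$ has a zero other than the origin.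

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
By a theorem of Dark and Scoppola \cite{DS}, a $p$-group $G$ for which $(G,G_2)$ is a Camina pair has class at most $3$. Since $G_3\ne1$, the class is exactly $3$. Suppose that $(G,G_3)$ is not a Camina pair and pass to the quotient of Lemma~\ref{lem:reduction}, with $N=G_2$ and $M=G_3$. All commutators lie in $N$, so the Camina property reads
\begin{equation}\label{eq:onto}
\{[x,y]:y\in G\}=N\qquad\text{for every }x\notin N .
\end{equation}
Modulo $M$ all commutators are central, so $[x,y]^p\equiv[x^p,y]\pmod M$ for all $x,y\in G$.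

\emph{The sections $N/M$ and $G/N$ are elementary abelian.} Both are abelian. Choose $x\notin N$ with $x^p\in N$. Then $[x^p,y]\in[N,G]=M$, so $[x,y]^p\in M$ for all $y$, and \eqref{eq:onto} shows that $N/M$ has exponent $p$. Say $|N:M|=p^v$, where $v\ge1$. Now for arbitrary $x,y$ we get $[x^p,y]\in M$. If $x^p\notin N$, then \eqref{eq:onto} applied to $x^p$ would give $N\le M$, which is false. So $G/N$ has exponent $p$.

\emph{The section $N/M$ is small.} For $\mu\in\operatorname{Hom}(N/M,\mathbb F_p)$ the formula $b_\mu(xN,yN)=\mu([x,y]M)$ defines an alternating bilinear form on the $\mathbb F_p$-space $G/N$. By \eqref{eq:onto} it is nondegenerate when $\mu\ne0$. Hence $|G:N|=p^{2n}$ with $n\ge1$. The matrix of $b_\mu$ in a fixed basis depends linearly on $\mu$, so its Pfaffian is a homogeneous polynomial of degree $n$ on the $v$-dimensional space $\operatorname{Hom}(N/M,\mathbb F_p)$, and it vanishes only at $\mu=0$. The Chevalley--Warning theorem gives $v\le n$. (The determinant would give only $v\le 2n$.)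

\emph{The index $\tau$ is large.} Let $C=C_G(N)$, which contains $N$. Here $i=2$ is used: $[C,G,C]=[G,C,C]\le[G_2,C]=1$, so the three subgroups lemma gives $[C,C,G]=1$, that is, $[C,C]\le N\cap Z(G)$. By \eqref{eq:reduced} and \eqref{eq:tau} we have $M\le N\cap Z(G)<N$, so there is $\mu\ne0$ vanishing on $(N\cap Z(G))/M$. Then $C/N$ is totally isotropic for the nondegenerate form $b_\mu$ on a space of dimension $2n$. Hence $|C:N|\le p^n$ and $\tau=|G:C|\ge p^n$.

On the other hand \eqref{eq:tau} gives $\tau\le p^{v-1}\le p^{n-1}$, a contradiction.
\end{proof}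

\section{Camina pairs from Lie algebras}\label{sec:lie}

Let $F=\mathbb F_p$, and let $L$ be a finite-dimensional nilpotent Lie algebra over $F$ of class less than $p$, with lower central series $\gamma_1(L)=L$, $\gamma_j(L)=[\gamma_{j-1}(L),L]$. We recall the part of the Lazard correspondence that we need; see \cite[Ch.~9--10]{Kh}. The Baker--Campbell--Hausdorff formula
\[
g\circ h=g+h+\tfrac12[g,h]+\tfrac1{12}[g,[g,h]]-\tfrac1{12}[h,[g,h]]+\cdots
\]
expresses $g\circ h-g-h$ as a linear combination of Lie brackets in $g$ and $h$, each involving both. Brackets of weight at least $p$ vanish in $L$, and the coefficients of the others have denominators prime to $p$. The operation $\circ$ makes the set $L$ into a group $G=(L,\circ)$ of order $|L|$, with identity $0$, inverse $-y$, and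
\begin{equation}\label{eq:conj}
y\circ g\circ(-y)=\exp(\operatorname{ad}y)(g)=g+[y,g]+\tfrac12[y,[y,g]]+\cdots .
\end{equation}
These formulas show that an ideal $I$ of $L$ is a normal subgroup of $G$, that $g\circ a\in g+I$ for $a\in I$, and that a central element of $L$ is central in $G$. From now on $[\,,]$ is the Lie bracket and $(g,h)=(-g)\circ(-h)\circ g\circ h$ is the group commutator. By \eqref{eq:conj}, $(-h)\circ g\circ h=g+b$ with $b=[g,h]+{}$(brackets of weight at least $3$ involving both $g$ and $h$). Expanding $(-g)\circ(g+b)$, the brackets in $g$ alone vanish, and we obtain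
\begin{equation}\label{eq:comm}
(g,h)=[g,h]+\text{(brackets of weight at least $3$ in $g,h$, each involving both)}.
\end{equation}

\begin{lemma}\label{lem:lazard}
Let $L$ and $G=(L,\circ)$ be as above.
\begin{enumerate}
\item[(a)] $G_j=\gamma_j(L)$ as sets, for all $j$.
\item[(b)] Let $A$ be an ideal with $0<A<L$ such that $A\subseteq[g,L]$ for every $g\in L\setminus A$. Then $(G,A)$ is a Camina pair.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g\in\gamma_{j-1}(L)$ and $h\in L$, then \eqref{eq:comm} gives $(g,h)\in\gamma_j(L)$ and $(g,h)\equiv[g,h]\pmod{\gamma_{j+1}(L)}$. By induction on $j$ we get $G_j\subseteq\gamma_j(L)$, since $\gamma_j(L)$ is a subgroup, and also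
\[
(g_1,\dots,g_j)\equiv[g_1,\dots,g_j]\pmod{\gamma_{j+1}(L)}
\]
for left-normed commutators. We prove the reverse inclusion by downward induction on $j$; it holds when $\gamma_j(L)=0$. Assume $\gamma_{j+1}(L)\subseteq G_{j+1}$ and let $a\in\gamma_j(L)$. Then $a$ is a sum of brackets $[g_1,\dots,g_j]$. The operations $\circ$ and $+$ agree on $\gamma_j(L)/\gamma_{j+1}(L)$, so $a$ is a product of group commutators $(g_1,\dots,g_j)$ and an element of $\gamma_{j+1}(L)\subseteq G_j$. Hence $a\in G_j$.

(b) For $g\in L$ we have $g\circ A\subseteq g+A$, and the two sets have the same size, so $g\circ A=g+A$. Let $g\notin A$ and $a\in A$. We must conjugate $g$ to $g+a$. Solving $[y,g]=a$ does this up to the higher terms in \eqref{eq:conj}, and we remove these terms by iteration. Put $A_0=A$ and $A_{j+1}=[A_j,L]$. These are ideals contained in $A$, and $A_m=0$ for some $m$. We construct conjugates $g_j$ of $g$ with $g_j\in g+a+A_j$, starting from $g_0=g$. Given $g_j$, put $b=g+a-g_j\in A_j$. Since $g_j\in g+A$, we have $g_j\notin A$, so there is $y\in L$ with $[y,g_j]=b$. Then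
\[
g_{j+1}:=\exp(\operatorname{ad}y)(g_j)=g_j+b+\tfrac12[y,b]+\cdots\in g+a+A_{j+1}.
\]
Finally $g_m=g+a$.
\end{proof}

Guided by Lemma~\ref{lem:reduction}, we consider an abelian ideal $A$ for which $[A,L]$ is one-dimensional. For a linear functional $\lambda\in L^*=\operatorname{Hom}(L,F)$ let $B_\lambda(g,h)=\lambda([g,h])$, an alternating bilinear form on $L$.

\begin{lemma}\label{lem:criterion}
Let $A$ be an abelian ideal of $L$ with $0<A<L$ such that $Z=[A,L]$ has dimension one, and let $C=\{g\in L:[g,A]=0\}$. Then $A\subseteq[g,L]$ for all $g\in L\setminus A$ if and only if the following two conditions hold.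
\begin{enumerate}
\item[(I)] If $\lambda|_Z=0$ and $\lambda|_A\ne0$, then the form induced by $B_\lambda$ on $L/A$ is nondegenerate.
\item[(II)] If $\lambda|_Z\ne0$, then the form induced by $B_\lambda$ on $C/A$ is nondegenerate.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $[g,L]$ is a subspace. It fails to contain $A$ exactly when some $\lambda$ vanishes on $[g,L]$ but not on $A$, and $\lambda([g,L])=0$ means that $g$ lies in the radical $\operatorname{rad}B_\lambda$. So the condition on $A$ is equivalent to: $\operatorname{rad}B_\lambda\subseteq A$ whenever $\lambda|_A\ne0$.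

If $\lambda|_Z=0$, then $A\subseteq\operatorname{rad}B_\lambda$, so $B_\lambda$ induces a form on $L/A$, and $\operatorname{rad}B_\lambda\subseteq A$ means that this form is nondegenerate.

If $\lambda|_Z\ne0$, then $\lambda$ is injective on $Z\supseteq[g,A]$, so the orthogonal $A^\perp$ of $A$ with respect to $B_\lambda$ is $C$. Hence $C^\perp=A^{\perp\perp}=A+\operatorname{rad}B_\lambda$, which is contained in $C$. So the radical of $B_\lambda|_C$ is $A+\operatorname{rad}B_\lambda$, and it equals $A$ if and only if $\operatorname{rad}B_\lambda\subseteq A$.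
\end{proof}

A space with a nondegenerate alternating form has even dimension. If $A\ne Z$, functionals of both types exist, so (I) and (II) force $\dim L/A$ and $\dim C/A$, and hence $\dim L/C$, to be even. This is the parity condition of Section~\ref{sec:positive} in linear form.

\section{The counterexample of class $4$}\label{sec:class4}

\subsection*{The fields}
Let $p$ be odd, $F=\mathbb F_p$, $k=\mathbb F_{p^2}$, $K=\mathbb F_{p^4}$, and let $x\mapsto\bar x=x^{p^2}$ be the nontrivial automorphism of $K$ over $k$. Fix $\delta\in K^*$ with $\bar\delta=-\delta$; for instance $\delta=a-\bar a$ with $a\in K\setminus k$. As $p$ is odd, $\delta\notin k$, so $K=k\delta\oplus k$. Write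
\[
x=x^-\delta+x^+\qquad(x^-,x^+\in k).
\]
The maps $x\mapsto x^\pm$ and $x\mapsto\bar x$ are $k$-linear, $(\bar x)^-=-x^-$, and $x^-=0$ if and only if $x\in k$. Put
\[
d(x,y)=x^-y^+-x^+y^-\in k .
\]
This is the determinant form of the two-dimensional $k$-space $K$. Expanding in coordinates gives $d(x,y)=(x\bar y)^-$ and $d(x,y)=x^-y-y^-x$. Moreover
\begin{equation}\label{eq:cramer}
x\,d(y,w)+y\,d(w,x)+w\,d(x,y)=0\qquad(x,y,w\in K),
\end{equation}
because the left side is an alternating $k$-trilinear map on a space of $k$-dimension two.

Let $t:k\to F$ be the trace and define $\theta:K\to F$ by $\theta(x)=t(x^-)$. Both are nonzero $F$-linear maps, and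
\begin{equation}\label{eq:theta}
\theta(\bar x)=-\theta(x),\qquad \theta(k)=0,\qquad \theta(cx)=t(c\,x^-)\ \ (c\in k).
\end{equation}
Since $aK=K$ for $0\ne a\in K$, the condition $\theta(aK)=0$ implies $a=0$. Hence $\beta\mapsto\theta(\beta\,\cdot)$ is injective, and by counting every $F$-linear functional on $K$ has the form $\theta(\beta\,\cdot)$ for a unique $\beta\in K$. In the same way $t(ck)=0$ with $c\in k$ implies $c=0$. Finally fix a nondegenerate alternating $F$-bilinear form $s:k\times k\to F$. It exists because $\dim_Fk=2$.

\subsection*{How the algebra is found}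
We want $A=\gamma_3(L)=V\oplus Z$ with $Z=\gamma_4(L)$ of dimension one. Condition (I) asks for a nondegenerate form on $L/A$ for each nonzero functional on $V$. As in the unitriangular example, we take $L/A=X\oplus U$ with $X,U,V$ copies of $K$ and $[x,u]=xu\in V$. For $V$ to lie in $\gamma_3(L)$, some nonzero element of $U$ should be a bracket of elements of $X$. The Jacobi identity for three elements of $X$ then takes the shape \eqref{eq:cramer}, which suggests $[x,y]=d(x,y)\in U$; this is why $K$ is a quadratic extension of $k$. For the bracket $V\times X\to Z$ we take $t(v^-x^-)$. Its left kernel $k\subset V$ supplies the central elements outside $Z$. The Jacobi identity for two elements of $X$ and one of $U$ is then satisfied if $[u,w]=t(d(u,w))$ on $U$.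

So far every bracket is $k$-bilinear up to the final application of $t$. The centralizer $C$ of $A$ has $C/A=k\oplus U$, of dimension $3$ over $k$. An alternating $k$-bilinear form on this space is degenerate, so (II) fails. Over $F$, however, the dimension is $6$, and there is room for a repair. Any alternating $F$-bilinear form on $L/[L,L]$ with values in the central subspace $Z$ can be added to the bracket without affecting the Jacobi identity. We add $s(x^+,y^+)$.

\subsection*{The algebra}
Let
\[
L=X\oplus U\oplus V\oplus Z,\qquad X=U=V=K,\quad Z=F,\qquad\dim_FL=13 .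
\]
A subscript indicates the summand in which an element is placed. For $x,y\in X$, $u,w\in U$, $v\in V$ define
\begin{align*}
[x,y]&=d(x,y)_U+s(x^+,y^+)_Z, & [x,u]&=(xu)_V,\\
[u,w]&=\theta(u\bar w)_Z, & [v,x]&=t(v^-x^-)_Z,
\end{align*}
let $[U,V]=[V,V]=0$ and let $Z$ be central, and extend by bilinearity and antisymmetry. The bracket is alternating, since $d$ and $s$ are alternating and $\theta(u\bar w)=t(d(u,w))$.

\begin{proof}[Proof of Theorem~\ref{thm:class4}]
\emph{Jacobi identity.} Let $J(a,b,c)=[[a,b],c]+[[b,c],a]+[[c,a],b]$, an alternating trilinear map. Give $X,U,V,Z$ the degrees $1,2,3,4$. Apart from the $s$-term, which is central and contributes nothing to $J$, the bracket is homogeneous. So $J$ vanishes on homogeneous triples of total degree at least $5$, and two cases remain. For $x,y,w\in X$,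
\[
J(x,y,w)=-\bigl(w\,d(x,y)+x\,d(y,w)+y\,d(w,x)\bigr)_V=0
\]
by \eqref{eq:cramer}. For $x,y\in X$ and $u\in U$ put $e=d(x,y)=x^-y-y^-x\in k$. By \eqref{eq:theta},
\begin{align*}
J(x,y,u)&=\theta(e\bar u)+t\bigl((yu)^-x^-\bigr)-t\bigl((xu)^-y^-\bigr)\\
&=\theta(e\bar u)+\theta\bigl((x^-y-y^-x)u\bigr)=-\theta(eu)+\theta(eu)=0 .
\end{align*}

\emph{Lower central series.} We have $[X,U]=V$, $[V,X]=Z$ and $d(K,K)=k$, so $\gamma_2(L)=k_U\oplus V\oplus Z$. All brackets of $\gamma_2(L)$ with $L$ lie in $V\oplus Z$, and $[X,1_U]=V$, so $\gamma_3(L)=A:=V\oplus Z$. Then $\gamma_4(L)=[V,X]=Z$ and $\gamma_5(L)=0$. The class is $4<p$, so $G=(L,\circ)$ is defined and has order $p^{13}$. By Lemma~\ref{lem:lazard}(a) it has class $4$, $G_3=A$, and $G_4=Z$ has order $p$.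

\emph{$(G,G_3)$ is a Camina pair.} The ideal $A$ is abelian and $[A,L]=Z$. An element with $X$-component $x$ centralizes $A$ if and only if $t(v^-x^-)=0$ for all $v\in V$, that is, $x^-=0$. So $C=k_X\oplus U\oplus A$. By Lemmas~\ref{lem:lazard}(b) and~\ref{lem:criterion} it suffices to verify (I) and (II). Let $\lambda\in L^*$ and $\lambda|_V=\theta(\beta\,\cdot)$.

(I) Let $\lambda|_Z=0$ and $\beta\ne0$, and let $g=x+u\in X\oplus U$ represent an element of the radical. For $w\in U$ we have $B_\lambda(g,w)=\theta(\beta xw)$, so $x=0$. Then $B_\lambda(g,y)=-\theta(\beta uy)$ for $y\in X$, so $u=0$.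

(II) Let $\lambda|_Z\ne0$. Scaling $\lambda$ does not change the radical, so we may assume that $\lambda|_Z$ is the identity of $F$. For $g=x+u$ and $h=y+w$ with $x,y\in k_X$ and $u,w\in U$ we have $d(x,y)=0$, and hence
\begin{equation}\label{eq:formII}
B_\lambda(g,h)=\theta\bigl(\beta(xw-yu)+u\bar w\bigr)+s(x,y).
\end{equation}
Suppose that this vanishes for all $h$. Taking $y=0$ and using $\theta(u\bar w)=-\theta(\bar uw)$ we get $\theta((\beta x-\bar u)w)=0$ for all $w$. Thus $\bar u=\beta x$, that is, $u=\bar\beta x$. Taking $w=0$ we get $s(x,y)=\theta(\beta\bar\beta xy)$ for all $y\in k$, and the right side is $0$ because $\beta\bar\beta xy\in k$. So $s(x,k)=0$, whence $x=0$ and $u=0$.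

\emph{$(G,G_4)$ is not a Camina pair.} The element $g=1_V$ has $g^-=0$, so it is central in $L$ and in $G$. It lies outside $G_4$, and it is not conjugate to the other $p-1$ elements of its $G_4$-coset.
\end{proof}

\begin{remark}\label{rem:s}
The computation in (II) shows that the $k$-bilinear form $\bigl(\beta(xw-yu)+u\bar w\bigr)^-$ in \eqref{eq:formII} has radical $k\rho$ with $\rho=1_X+\bar\beta_U$. This line projects isomorphically onto $k_X$ for every $\beta$, which is why the single form $s$ on $k_X$ repairs all the forms $B_\lambda$ at once. Without $s$ one has $[x,L]\subseteq U\oplus V$ for $x\in k_X$, so $Z\not\subseteq[x,L]$. In particular, if one carries out the construction with $k=F$ and $K=\mathbb F_{p^2}$, the only alternating form on $k$ is $s=0$ and the repair is impossible. This agrees with Theorem~\ref{thm:positive}(a), since then $|V|=p^2$. Note also that $[C,C]\supseteq[k_X,U]=V$ is not central, in contrast with the case $i=2$. The definition of $L$ and the verification of (I) and (II) use only that $p$ is odd; the hypothesis $p\ge5$ is needed to pass to the group.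
\end{remark}

\section{Counterexamples for every odd $i$}\label{sec:odd}

Let $i=2l+1$ with $l\ge1$, and let $p\ge i+2=2l+3$ be prime. We keep the notation $F,k,K,\delta,x^\pm,d,t,\theta,s$. To push $V$ down to the $i$th term of the lower central series we replace $X,U$ by a chain of $2l$ copies of $K$:
\[
L=K_1\oplus\dots\oplus K_{2l}\oplus V\oplus Z,\qquad K_a=V=K,\quad Z=F,\qquad A=V\oplus Z,
\]
with $\deg K_a=a$, $\deg V=2l+1$, $\deg Z=2l+2$. For condition (I) we pair $K_a$ with $K_{2l+1-a}$ by multiplication into $V$. These two indices are never equal, and this is where the construction uses that $i$ is odd.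

To avoid checking the Jacobi identity for all triples of degrees, we build $L$ in two steps. First we define the future centralizer $C$ of $A$ as an algebra with $[[C,C],C]=0$, for which the Jacobi identity is automatic. Then we let the complement $S=k\delta\subset K_1$ act on $C$ by derivations that move each layer to the next. Recall that if $c\mapsto D_c$ is an $F$-linear map from $k$ into a set of pairwise commuting derivations of a Lie algebra $C$, then $S\oplus C$ is a Lie algebra with $[S,S]=0$ and $[c\delta,m]=D_c(m)$ for $m\in C$.

\subsection*{The subalgebra $C$}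
Put $C_1=k\subset K_1$ and $C_a=K_a$ for $2\le a\le2l$. Let $Q=C_2\oplus\dots\oplus C_{2l}$, $\bar C=C_1\oplus Q$ and $C=\bar C\oplus A$. Define $F$-bilinear maps $\omega:\bar C\times\bar C\to K$ and $\sigma:\bar C\times\bar C\to F$ on homogeneous elements by
\begin{align*}
\omega(u,w)&=(-1)^{a-1}uw &&(u\in C_a,\ w\in C_{2l+1-a},\ 1\le a\le2l),\\
\sigma(u,w)&=(-1)^a\,\theta\bigl((l+1-a)\,uw+l\,u\bar w\bigr) &&(u\in C_a,\ w\in C_{2l+2-a},\ 2\le a\le2l),
\end{align*}
and zero on all other pairs of layers. The map $\omega$ is antisymmetric because $a$ and $2l+1-a$ have opposite parity. For $\sigma$, put $a'=2l+2-a$. It has the parity of $a$, we have $l+1-a'=-(l+1-a)$, and $(w\bar u)^-=-(u\bar w)^-$. So $\sigma$ is antisymmetric, and this is already true before $t$ is applied. As $p$ is odd, antisymmetric means alternating. Let $A$ be central in $C$ and put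
\[
[m,m']=\omega(m,m')_V+\sigma(m,m')_Z+s(m_1,m_1')_Z\qquad(m,m'\in\bar C),
\]
where $m_a$ denotes the component in $C_a$. Since $[C,C]\subseteq A$ is central, $C$ is a Lie algebra.

\subsection*{The derivations}
For $c\in k$ let $D_c$ be the $F$-linear map of $C$ given by
\begin{align*}
D_c(u)&=cu\in C_{a+1}\quad(u\in C_a,\ a\le2l-1), & D_c(u)&=c\delta u\in V\quad(u\in C_{2l}),\\
D_c(v)&=-\theta(cv)\in Z\quad(v\in V), & D_c(Z)&=0 .
\end{align*}
The product $D_cD_{c'}$ sends $u\in C_a$ to $cc'u$, to $cc'\delta u$, or to $-\theta(cc'\delta u)$ according as $a\le2l-2$, $a=2l-1$, or $a=2l$, and it kills $A$. It is symmetric in $c,c'$, so the maps $D_c$ commute.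

\begin{lemma}\label{lem:derivation}
Each $D_c$ is a derivation of $C$.
\end{lemma}

\begin{proof}
We must show $D_c[u,w]=[D_cu,w]+[u,D_cw]$. If $u$ or $w$ lies in $A$, all three terms vanish, because $A$ is central and $D_c(A)\subseteq A$. So let $u\in C_a$, $w\in C_b$; by antisymmetry we may assume $a\le b$. Let $D'$ be the map induced by $D_c$ on $\bar C\cong C/A$. It kills $C_{2l}$ and has image in $Q$, so $s$ does not contribute to the right side. The left side is $D_c(\omega(u,w)_V)=-\theta(c\,\omega(u,w))_Z$. Comparing components in $V$ and in $Z$, we need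
\begin{gather}
\omega(D'u,w)+\omega(u,D'w)=0,\label{eq:V}\\
\sigma(D'u,w)+\sigma(u,D'w)=-\theta\bigl(c\,\omega(u,w)\bigr).\label{eq:Z}
\end{gather}
All terms of \eqref{eq:V} vanish unless $a+b=2l$, and then the left side is $(-1)^acuw+(-1)^{a-1}cuw=0$. All terms of \eqref{eq:Z} vanish unless $a+b=2l+1$. Then $a\le l$, and the right side is $(-1)^a\theta(cuw)$. If $2\le a\le l$, then $b\le2l-1$ and the left side is
\[
(-1)^{a+1}\theta\bigl((l-a)cuw+l\,cu\bar w\bigr)+(-1)^a\theta\bigl((l+1-a)cuw+l\,cu\bar w\bigr)=(-1)^a\theta(cuw).
\]
If $a=1$, then $b=2l$ and $D'w=0$. Now $cu\in k$, so $\theta(cu\bar w)=-\theta(cuw)$, and the left side is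
\[
\theta\bigl((l-1)cuw+l\,cu\bar w\bigr)=(l-1-l)\,\theta(cuw)=-\theta(cuw).\qedhere
\]
\end{proof}

The proof explains the coefficients in $\sigma$. Try $(-1)^a\theta(p_auw+q_au\bar w)$ with $p_a,q_a\in F$. The interior case of \eqref{eq:Z} holds if $p_a-p_{a+1}=1$ and $q_a=q_{a+1}$, antisymmetry on the middle layer holds if $p_{l+1}=0$, and the boundary case holds if $p_2-q_2=-1$. These equations give $p_a=l+1-a$ and $q_a=l$. The term in $u\bar w$ is invisible in the interior and is there to meet the boundary condition.

Thus $L=S\oplus C$, with $K_1=S\oplus C_1$, is a Lie algebra. For $x,y\in K_1$, $u\in K_{2l}$ and $v\in V$ we find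
\begin{gather*}
[x,y]=d(x,y)_{K_2}+s(x^+,y^+)_Z,\qquad [x,u]=(x^-\delta u+x^+u)_V=(xu)_V,\\
[v,x]=\theta(x^-v)_Z=t(v^-x^-)_Z .
\end{gather*}
For $l=1$ we have $\sigma(u,w)=\theta(u\bar w)$ on $K_2$, so $L$ is the algebra of Section~\ref{sec:class4} with $X=K_1$, $U=K_2$. In general all brackets are homogeneous except the $s$-term, which maps $K_1\times K_1$ into $Z$, and
\begin{equation}\label{eq:pairing}
[u,h]=\bigl((-1)^{a-1}uh\bigr)_V\qquad(u\in K_a,\ h\in K_{2l+1-a},\ 1\le a\le2l).
\end{equation}
For $2\le a\le2l-1$ this is the definition of $\omega$, and for $a=1$ and $a=2l$ it is the formula for $[x,u]$.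

\subsection*{Nondegeneracy of $\sigma$}
For $l=1$ the form $\sigma$ is $t\circ d$. For larger $l$ its coefficients are integers that depend on the layer, and nondegeneracy becomes a condition on $p$.

\begin{lemma}\label{lem:sigma}
Let $2\le a\le2l$ and $u\in C_a$. If $\sigma(u,w)=0$ for all $w\in C_{2l+2-a}$, then $u=0$.
\end{lemma}

\begin{proof}
Put $j=l+1-a$, so that $|j|\le l-1$. By \eqref{eq:theta}, $\sigma(u,w)=(-1)^a\theta((ju-l\bar u)w)$, so the hypothesis gives $ju=l\bar u$. Multiplying this equation by its conjugate yields $j^2u\bar u=l^2u\bar u$. If $u\ne0$, then $p$ divides $(l-j)(l+j)$, which is impossible since $1\le l\pm j\le2l-1<p$.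
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
\emph{Lower central series.} The algebra $L/Z$ is graded in positive degrees, so $\gamma_{2l+1}(L)\subseteq A$. Also $[A,L]=[V,K_1]=Z$ and $[Z,L]=0$. Conversely, applying $D_1=\operatorname{ad}\delta$ to $1\in C_1$ a total of $2l-1$ times gives the element $f=1\in K_{2l}$, so $f\in\gamma_{2l}(L)$. By \eqref{eq:pairing}, $V=[K_1,f]\subseteq\gamma_{2l+1}(L)$, and then $Z=[V,K_1]\subseteq\gamma_{2l+2}(L)$. Hence $\gamma_i(L)=A$, $\gamma_{i+1}(L)=Z$, and $L$ has class $i+1<p$. Let $G=(L,\circ)$. By Lemma~\ref{lem:lazard}(a), $G$ has class $i+1$, $G_i=A$, and $G_{i+1}=Z$ has order $p$.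

The ideal $A$ is abelian. An element with $K_1$-component $x$ centralizes $A$ if and only if $t(v^-x^-)=0$ for all $v\in V$, that is, $x\in C_1$. So the centralizer of $A$ is $C$. We verify conditions (I) and (II) of Lemma~\ref{lem:criterion}. Let $\lambda\in L^*$ and $\lambda|_V=\theta(\beta\,\cdot)$.

\emph{Condition (I).} Let $\lambda|_Z=0$ and $\beta\ne0$. Let $g\notin A$ have components $g_b\in K_b$, and let $a$ be minimal with $g_a\ne0$. For $h\in K_{2l+1-a}$, the components of $g$ of degree greater than $a$ have brackets with $h$ in $Z$. By \eqref{eq:pairing}, $B_\lambda(g,h)=(-1)^{a-1}\theta(\beta g_ah)$, which is nonzero for a suitable $h$.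

\emph{Condition (II).} Scale $\lambda$ so that $\lambda|_Z$ is the identity. Since $[C,C]\subseteq A$, the form induced on $\bar C\cong C/A$ is
\[
B_\lambda(m,m')=t\bigl(\Phi(m,m')\bigr)+s(m_1,m_1'),\qquad \Phi(m,m')=\bigl(\beta\,\omega(m,m')\bigr)^-+\sigma_k(m,m'),
\]
where $\sigma_k$ is given by the formula for $\sigma$ with $\theta$ replaced by $x\mapsto x^-$, so that $\sigma=t\circ\sigma_k$. The form $\Phi:\bar C\times\bar C\to k$ is alternating and $k$-bilinear. For $l=1$ we solved for its radical explicitly. In general a dimension count over $k$ locates it.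

First, $t\circ\Phi$ is nondegenerate on $Q$. Let $0\ne m\in Q$ and let $m_a$ be its lowest nonzero component, so $2\le a\le2l$. An element $h\in C_{2l+2-a}\subseteq Q$ is paired by $\omega$ only with degree $a-1$, where $m$ has no component, and by $\sigma$ only with degree $a$. So $t(\Phi(m,h))=\sigma(m_a,h)$, which is nonzero for some $h$ by Lemma~\ref{lem:sigma}. In particular $\Phi$ itself is nondegenerate on $Q$.

Next, $\dim_k\bar C=1+2(2l-1)$ is odd, so the radical $R$ of $\Phi$ on $\bar C$ is a nonzero $k$-subspace. It meets $Q$ trivially, and $Q$ has codimension one, so $R=k\rho$ for a vector $\rho$ that we normalize by $\rho_1=1$. Then $\bar C=k\rho\oplus Q$, and for $c,c'\in k$ and $q,q'\in Q$,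
\[
B_\lambda(c\rho+q,\,c'\rho+q')=t\bigl(\Phi(q,q')\bigr)+s(c,c').
\]
This is an orthogonal sum of two nondegenerate forms over $F$, so (II) holds. By Lemmas~\ref{lem:criterion} and~\ref{lem:lazard}(b), $(G,G_i)$ is a Camina pair.

\emph{Failure at $i+1$.} Let $W=k\subset V$, the set of $v\in V$ with $v^-=0$. It is central in $L$, hence in $G$, and its nonzero elements lie outside $G_{i+1}$. So $(G,G_{i+1})$ is not a Camina pair.

\emph{The index $p^3$.} The group $G$ has $|G_i:G_{i+1}|=|V|=p^4$. Let $W_0$ be a one-dimensional $F$-subspace of $W$. It is a central ideal, so a normal subgroup of order $p$. Let $H=G/W_0$. Then $H_i=A/W_0$, and $(H,H_i)$ is a Camina pair by Lemma~\ref{lem:basic}(a). Since $W_0\cap Z=0$, the term $H_{i+1}=(Z\oplus W_0)/W_0$ has order $p$, the class of $H$ is $i+1$, and $|H_i:H_{i+1}|=p^5/p^2=p^3$. The subgroup $W/W_0$ has order $p$, is central in $H$, and meets $H_{i+1}$ trivially because $W\cap(Z\oplus W_0)=W_0$. So $(H,H_{i+1})$ is not a Camina pair.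
\end{proof}

Since $\dim_FL=8l+5$, the groups $G$ and $H$ have orders $p^{4i+1}$ and $p^{4i}$. For $i=3$ the quotient $H$ is a counterexample of order $p^{12}$.

\begin{thebibliography}{9}

\bibitem{DS}
Dark and Scoppola, \emph{On Camina groups of prime power order}, J. Algebra 181 (1996), 787--802.

\bibitem{Kh}
E. Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}.

\bibitem{SY}
N. S. Narasimha Sastry and Manoj Kumar Yadav (editors), doi:10.1007/978-981-13-2047-7,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-981-13-2047-7.pdf}.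

\end{thebibliography}
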